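
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Self-dual finite projective planes without polarities}

\begin{abstract}
A finite projective plane that is isomorphic to its dual need not admit a polarity. We exhibit a plane of order $81$, coordinatized by the product $xy-\omega x^3y^{27}$ on $GF(81)$, that has correlations but none of order two. The plane belongs to a family defined by generalized twisted fields $xy-c\,x^{\alpha}y^{\beta}$ with $\beta=\alpha^{-1}$. For this family we determine exactly which planes are self-dual and which admit polarities, in terms of the norm of $c$ to the fixed field of $\alpha$ and the degree of the field extension. The method is to write the equation for a correlation as an identity between coefficient matrices and to exploit the fact that one side has rank at most $2$.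
\end{abstract}

\section{The question and the answer}

A \emph{correlation} of a projective plane $\pi$ is a one-to-one map $\varphi$ of the points onto the lines and of the lines onto the points such that $P\in\ell$ if and only if $\ell^{\varphi}\in P^{\varphi}$. A plane has a correlation exactly when it is isomorphic to its dual plane; it is then called \emph{self-dual}. A \emph{polarity} is a correlation $\varphi$ with $\varphi^2=1$ on points and on lines. The question, whose source is \cite{polar}, is whether every self-dual finite projective plane must admit a polarity.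

The simplest self-dual planes suggest that the answer is yes. In the Desarguesian plane over a field, the point with homogeneous coordinates $v$ and the line $\{x: v^{T}x=0\}$ can be interchanged, and this is a polarity. Next, let $G$ be an abelian group of order $q^2+q+1$ and $\mathcal D\subset G$ a planar difference set: a set of $q+1$ elements such that every nonzero element of $G$ is a difference $d-d'$ for exactly one ordered pair $(d,d')$ of elements of $\mathcal D$. The plane with point set $G$ and with the translates $\mathcal D+g$ as lines has the polarity $x\leftrightarrow\mathcal D-x$ (Hall), since $y\in\mathcal D-x$ means $x+y\in\mathcal D$, which is symmetric in $x$ and $y$. Finally, let $\pi$ be any self-dual finite plane whose collineation group has odd order. Collineations and correlations together form a group in which the collineations have index two. This group has even order, so it contains an involution. The involution is not a collineation, so it is a polarity. A self-dual plane without a polarity must therefore have a collineation group of even order. Such planes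 do exist.

\begin{theorem}\label{thm:81}
Let $K=GF(81)$ with primitive element $\omega$, and put
\[
x\circ y=xy-\omega x^3y^{27}\qquad(x,y\in K).
\]
The plane $\pi(K,\circ)$ of order $81$, defined in Section~\ref{sec:planes}, is self-dual but admits no polarity.
\end{theorem}

So a self-dual finite projective plane need not admit a polarity. The plane of order $81$ is one member of a family in which both questions can be decided.

\begin{theorem}\label{thm:family}
Let $K=GF(p^m)$, let $F=GF(p^f)\subset K$ with $r=[K:F]=m/f\ge3$, let $\alpha$ generate $\mathrm{Gal}(K/F)$, and put $\beta=\alpha^{-1}$. Let $c\in K$ with $\nu:=N_{K/F}(c)\notin\{0,1\}$, and put $x\circ y=xy-c\,x^{\alpha}y^{\beta}$.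
\begin{enumerate}
\item $\pi(K,\circ)$ is self-dual if and only if $\nu^{\sigma}=\nu^{-1}$ for some $\sigma\in\mathrm{Aut}(F)$.
\item $\pi(K,\circ)$ admits a polarity if and only if $r$ is odd and $\nu^{\sigma}=\nu^{-1}$ for some $\sigma\in\mathrm{Aut}(F)$ with $\sigma^2=1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:orders}
The family of Theorem~\ref{thm:family} contains a self-dual plane of order $p^m$ without a polarity if and only if either $p$ is odd and $m\ge4$ is even, or $p=2$, $4\mid m$ and $m\ge8$. The smallest order that occurs is $81$, and the smallest even order is $256$.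
\end{corollary}

\subsection*{The idea}

If the lines of a plane are given by $y=x\circ m+b$, then interchanging points and lines interchanges $x$ and $m$. So the dual plane belongs to the opposite product. In particular, if $\circ$ is commutative, then $(x,y)\leftrightarrow[x,-y]$, where $[m,b]$ is the line $y=x\circ m+b$, extends to a polarity. For a counterexample we want a product that is equivalent to its opposite, but not in a symmetric way.

Write $x\circ_c y=xy-c\,x^{\alpha}y^{\beta}$ with $\beta=\alpha^{-1}$. Then, for $c\ne0$,
\begin{equation}\label{eq:inverse}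
y^{\beta}\circ_c x^{\alpha}=x^{\alpha}y^{\beta}-c\,xy=-c\,\bigl(x\circ_{c^{-1}}y\bigr).
\end{equation}
Up to additive substitutions, then, passing to the opposite product replaces $c$ by $c^{-1}$. On the other hand, for $a,b\in K^*$,
\[
(ax)\circ_c(by)=ab\,\bigl(xy-c\,a^{\alpha-1}b^{\beta-1}x^{\alpha}y^{\beta}\bigr),
\]
so, by Hilbert's Theorem 90, $c$ may be replaced by any element of the same norm over $F$, and automorphisms of $K$ conjugate the norm. One therefore expects self-duality exactly if $\nu^{-1}$ is conjugate to $\nu$ under $\mathrm{Aut}(F)$. This always holds for $\nu=-1$.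

A polarity asks for more. We shall see that, with the case $r=3$, $\nu=-1$ set aside, it requires an element $u$ of norm $\nu$ and an automorphism $\tau$ of $K$ such that
\[
\tau^2=1,\qquad u\cdot u^{\tau}=1 .
\]
If $r=[K:F]$ is even, no such $u$ exists. For $\tau=1$ we get $u=\pm1$, which has norm $1$. For $\tau\ne1$ we can write $u=w/w^{\tau}$; as $\tau$ is trivial on $F$ when $r$ is even, the norm of $u$ is again $1$. The work lies in proving that all correlations come, up to collineations, from monomial substitutions like those above. For this we compare ranks of coefficient matrices. Section~\ref{sec:81} carries this out by hand for order $81$, where the matrix is $4\times4$. Section~\ref{sec:family} treats the general case.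

\section{Presemifield planes and their correlations}\label{sec:planes}

\subsection{The planes}

Let $K$ be a finite field with $n$ elements, and let $\circ$ be a product on $K$ that is additive in each variable and has no zero divisors. The plane $\pi=\pi(K,\circ)$ has points $(x,y)$, $(m)$, $(\infty)$ with $x,y,m\in K$, and lines
\begin{gather*}
[m,b]=\{(x,y):y=x\circ m+b\}\cup\{(m)\},\\
[x]=\{(x,y):y\in K\}\cup\{(\infty)\},\qquad l_\infty=\{(m):m\in K\}\cup\{(\infty)\}.
\end{gather*}
For $z\ne0$ the additive maps $m\mapsto z\circ m$ and $x\mapsto x\circ z$ are injective, hence bijective. Consequently two points $(x,y),(x',y')$ with $x\ne x'$ are on exactly one line $[m,b]$, the one with $(x-x')\circ m=y-y'$ and $b=y-x\circ m$; and two lines $[m,b],[m',b']$ with $m\ne m'$ meet in exactly one point, the one with $x\circ(m-m')=b'-b$. The remaining joins and intersections can be read off, and $\pi$ is a projective plane of order $n$. The points $(x,y)$ are called \emph{affine}, the lines $[x]$ \emph{vertical}, and $O=(0,0)$. If $\circ$ is the field multiplication, then $\pi(K,\cdot)$ is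 the Desarguesian plane of order $n$.

A line $\ell$ is a \emph{translation line} if the collineations that fix every point of $\ell$ and, unless they are the identity, no other point, act transitively on the points off $\ell$. A \emph{translation point} is defined dually. A correlation interchanges the two notions. The plane $\pi$ has one of each:
\begin{itemize}
\item The maps $(x,y)\mapsto(x+u,y+w)$, $[m,b]\mapsto[m,b+w-u\circ m]$ fix all points of $l_\infty$, fix no affine point unless $u=w=0$, and are transitive on the affine points. So $l_\infty$ is a translation line.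
\item The maps $(x,y)\mapsto(x,y+x\circ h+w)$, $(m)\mapsto(m+h)$, $[m,b]\mapsto[m+h,b+w]$ fix all lines through $(\infty)$, fix no other line unless $h=w=0$, and are transitive on the lines $[m,b]$, that is, on the lines not through $(\infty)$. So $(\infty)$ is a translation point.
\end{itemize}
Let $E$ be the group generated by all these maps. It fixes $(\infty)$ and $l_\infty$. It is transitive on the flags $(P,\ell)$ with $P$ affine and $\ell$ of the form $[m,b]$: translate $P$ to $O$, so that $\ell$ becomes some $[m,0]$, and then apply the map of the second kind with $h=-m$, $w=0$, which fixes $O$ and takes $[m,0]$ to $[0,0]$.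

We need one theorem from the literature: a projective plane with two distinct translation lines is a Moufang plane, and a finite Moufang plane is Desarguesian (Skornyakov, San Soucie; Artin--Zorn; see \cite{HP} or \cite[\S3.1]{Dem}). Dually, a finite plane with two distinct translation points is Desarguesian. Hence, \emph{if $\pi$ is not Desarguesian, then $l_\infty$ is its only translation line and $(\infty)$ its only translation point, and every correlation of $\pi$ interchanges $l_\infty$ and $(\infty)$.} To use this, we need a criterion for $\pi$ to be non-Desarguesian.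

\begin{lemma}\label{lem:desargues}
If $\pi$ is Desarguesian, there are additive bijections $A,B,D$ of $K$ with $A(x)B(m)=D(x\circ m)$ for all $x,m\in K$.
\end{lemma}

\begin{proof}
The Desarguesian plane of order $n$ is unique and $PGL(3,n)$ is transitive on its ordered triangles. So there is an isomorphism $\pi\to\pi(K,\cdot)$ that takes $(\infty)$, $(0)$, $O$ to the points with the same names. It then takes $[0]$, $[0,0]$, $l_\infty$, the sides of the triangle, to the lines with the same names. Write the images of the points on the sides as
\[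
(x,0)\mapsto(A(x),0),\qquad (m)\mapsto(B(m)),\qquad (0,y)\mapsto(0,D(y)),
\]
with bijections $A,B,D$ of $K$ fixing $0$. Joining $(x,0)$ to $(\infty)$ gives $[x]\mapsto[A(x)]$, and joining $(0)$ to $(0,y)$ gives $[0,y]\mapsto[0,D(y)]$. So $(x,y)=[x]\cap[0,y]\mapsto(A(x),D(y))$. Joining $(m)$ to $(0,b)$ gives $[m,b]\mapsto[B(m),D(b)]$. As $(x,x\circ m+b)\in[m,b]$,
\[
D(x\circ m+b)=A(x)B(m)+D(b).
\]
The case $b=0$ is the asserted identity, and so $D(x\circ m+b)=D(x\circ m)+D(b)$. Since $x\circ m$ takes all values, $D$ is additive. If $m\ne0$ is fixed, then $A(x)=B(m)^{-1}D(x\circ m)$ is additive in $x$; likewise $B$ is additive.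
\end{proof}

\subsection{Correlations as triples of additive maps}

\begin{definition}
A \emph{duality triple} for $\circ$ consists of additive bijections $A,B,D$ of $K$ with
\begin{equation}\label{eq:triple}
B(m)\circ A(x)=D(x\circ m)\qquad\text{for all }x,m\in K.
\end{equation}
It is \emph{symmetric} if $B=A^{-1}$.
\end{definition}

\begin{proposition}\label{prop:from-triple}
If $\circ$ has a duality triple, then $\pi$ is self-dual. If it has a symmetric one, then $\pi$ admits a polarity.
\end{proposition}

\begin{proof}
Define $\varphi$ by
\begin{align*}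
(x,y)&\mapsto[A(x),-D(y)],&(m)&\mapsto[B(m)],&(\infty)&\mapsto l_\infty,\\
[m,b]&\mapsto(B(m),-D(b)),&[x]&\mapsto(A(x)),&l_\infty&\mapsto(\infty).
\end{align*}
This maps the points bijectively onto the lines and the lines bijectively onto the points. We compare incidences, kind by kind.
\begin{itemize}
\item The image of $[m,b]$ is on the image of $(x,y)$ iff $-D(b)=B(m)\circ A(x)-D(y)=D(x\circ m-y)$. As $D$ is additive and injective, this holds iff $y=x\circ m+b$.
\item $(x,y)\in[x']$ iff $x=x'$ iff $(A(x'))\in[A(x),-D(y)]$.
\item $(m)\in[m',b]$ iff $m=m'$ iff $(B(m'),-D(b))\in[B(m)]$.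
\item Always incident are $(m)$ and $l_\infty$, and correspondingly $(\infty)\in[B(m)]$; $(\infty)$ and $[x]$, and correspondingly $(A(x))\in l_\infty$; $(\infty)$ and $l_\infty$, whose images are the same pair.
\item Never incident are $(x,y)$ and $l_\infty$, and correspondingly $(\infty)\notin[A(x),-D(y)]$; $(\infty)$ and $[m,b]$, and correspondingly $(B(m),-D(b))\notin l_\infty$; $(m)$ and $[x]$, and correspondingly $(A(x))\notin[B(m)]$.
\end{itemize}
So $\varphi$ is a correlation. If $B=A^{-1}$, apply \eqref{eq:triple} twice:
\[
D^2(x\circ m)=D\bigl(B(m)\circ A(x)\bigr)=B(A(x))\circ A(B(m))=x\circ m .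
\]
Hence $D^2=1$, and together with $AB=BA=1$ this gives $\varphi^2=1$.
\end{proof}

For the converse we want to move a given correlation into a position where it interchanges $O$ and $[0,0]$. For self-duality we may multiply the correlation by a collineation. A polarity, however, must remain a polarity, so there we may only conjugate; for this we need a point on its own image. A point $P$ is \emph{absolute} with respect to a polarity $\varphi$ if $P\in P^{\varphi}$.

\begin{lemma}\label{lem:absolute}
Let $\pi$ be non-Desarguesian and let $\varphi$ be a polarity of $\pi$. Then some affine point is absolute.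
\end{lemma}

\begin{proof}
We know that $\varphi$ interchanges $(\infty)$ and $l_\infty$. Since $(m)\in l_\infty$ and $(m)\ne(\infty)$, the line $(m)^{\varphi}$ passes through $(\infty)$ and differs from $l_\infty$, so $(m)\notin(m)^{\varphi}$. Thus every absolute point other than $(\infty)$ is affine.

Let $\ell$ be a line with $\ell^{\varphi}\notin\ell$. For $P\in\ell$ we have $\ell^{\varphi}\in P^{\varphi}$, so $P^{\varphi}\ne\ell$, and we can put $P^*=P^{\varphi}\cap\ell$. From $P^*\in P^{\varphi}$ we get $P\in(P^*)^{\varphi}$, so $P^{**}=P$. The fixed points of $*$ are the absolute points on $\ell$.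

Let $n$ be odd, and take $\ell=[0]$. As $(\infty)\in\ell\ne l_\infty$, the point $\ell^{\varphi}$ is on $l_\infty$ and is not $(\infty)$. So $\ell^{\varphi}\notin\ell$. Since $(\infty)^*=l_\infty\cap\ell=(\infty)$, the map $*$ permutes the $n$ affine points of $\ell$. Its square is the identity and $n$ is odd, so it fixes one of them.

Let $n$ be even, and take $\ell=[0,0]$. If $\ell^{\varphi}\in\ell$, then $\ell^{\varphi}$ is an absolute point on $\ell$. Otherwise $*$ acts on the $n+1$ points of $\ell$; their number is odd, so there is a fixed point. In both cases $\ell$ carries an absolute point. It is affine because $(\infty)\notin\ell$.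
\end{proof}

\begin{proposition}\label{prop:to-triple}
Let $\pi$ be non-Desarguesian. If $\pi$ is self-dual, then $\circ$ has a duality triple. If $\pi$ admits a polarity, then $\circ$ has a symmetric duality triple.
\end{proposition}

\begin{proof}
\emph{Normalized correlations.} Suppose first that a correlation $\varphi$ satisfies
\begin{equation}\label{eq:normal}
O^{\varphi}=[0,0],\qquad [0,0]^{\varphi}=O .
\end{equation}
Recall that $\varphi$ interchanges $(\infty)$ and $l_\infty$. The line $[0]$, which joins $O$ and $(\infty)$, goes to $[0,0]\cap l_\infty=(0)$; the point $(0)=[0,0]\cap l_\infty$ goes to the line joining $O$ and $(\infty)$, which is $[0]$. Therefore the points other than $(0)$ on $[0,0]$, the points other than $(\infty)$ on $l_\infty$, and the points other than $(\infty)$ on $[0]$ go to the lines other than $[0]$ through $O$, the lines other than $l_\infty$ through $(\infty)$, and the lines other than $l_\infty$ through $(0)$, respectively. So there are bijections $A,B,C$ of $K$ fixing $0$ with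
\[
(x,0)\mapsto[A(x),0],\qquad (m)\mapsto[B(m)],\qquad (0,y)\mapsto[0,C(y)].
\]
Joins go to intersections and conversely:
\begin{align*}
[x]&\mapsto[A(x),0]\cap l_\infty=(A(x)), & [0,y]&\mapsto[0]\cap[0,C(y)]=(0,C(y)),\\
(x,y)=[x]\cap[0,y]&\mapsto[A(x),C(y)], & [m,b]&\mapsto[B(m)]\cap[0,C(b)]=(B(m),C(b)),
\end{align*}
where $[m,b]$ was regarded as the join of $(m)$ and $(0,b)$. Since $(x,x\circ m+b)\in[m,b]$,
\[
C(b)=B(m)\circ A(x)+C(x\circ m+b)\qquad\text{for all }x,m,b .
\]
For $b=0$ this says $C(x\circ m)=-B(m)\circ A(x)$. Hence $C(x\circ m+b)=C(x\circ m)+C(b)$, and since $x\circ m$ takes all values, $C$ is additive. With $D=-C$ we have \eqref{eq:triple}. Fixing a nonzero $m$, we see from \eqref{eq:triple} that $B(m)\circ A(x)$ is additive in $x$; since left multiplication by $B(m)\ne0$ is additive and injective, $A$ is additive. In the same way $B$ is additive. So $(A,B,D)$ is a duality triple.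

\emph{Self-duality.} Let $\varphi$ be any correlation. From $O\notin l_\infty$ we get $(\infty)\notin O^{\varphi}$, and from $(\infty)\notin[0,0]$ we get $[0,0]^{\varphi}\notin l_\infty$. So $([0,0]^{\varphi},O^{\varphi})$ is a flag of the type on which $E$ is transitive. If $e\in E$ takes it to $(O,[0,0])$, then $\varphi$ followed by $e$ satisfies \eqref{eq:normal}.

\emph{Polarities.} Let $\varphi$ be a polarity and $P$ an affine absolute point, which exists by Lemma~\ref{lem:absolute}. As $P\notin l_\infty$, the line $P^{\varphi}$ does not contain $(\infty)$. So $E$ contains an $e$ that takes the flag $(P,P^{\varphi})$ to $(O,[0,0])$. The polarity $e^{-1}\varphi e$ (maps composed from left to right) takes $O$ to $[0,0]$, hence also $[0,0]$ to $O$, and satisfies \eqref{eq:normal}. For its triple, $(x,0)\mapsto[A(x),0]\mapsto(B(A(x)),0)$, so $B(A(x))=x$ for all $x$ and $B=A^{-1}$.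
\end{proof}

Everything is now reduced to solving \eqref{eq:triple}. From here on, $BA$ denotes the map $x\mapsto B(A(x))$.

\subsection{Coefficient matrices}\label{sec:coeff}

Let $K=GF(p^m)$. For $i\in\mathbb Z_m$ we write $x^{p^i}$ for the power with the representative $0\le i<m$; as $x^{p^m}=x$ on $K$, the usual rules hold. Every additive map of $K$ is uniquely of the form $x\mapsto\sum_{i\in\mathbb Z_m}g_ix^{p^i}$, since there are $(p^m)^m$ additive maps, and polynomials of degree less than $p^m$ are determined by their values. Likewise, polynomials in $x,y$ of degree less than $p^m$ in each variable are determined by their values, so a function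
\[
\sum_{i,j\in\mathbb Z_m}\mu_{ij}\,x^{p^i}y^{p^j}
\]
on $K\times K$ determines its \emph{coefficient matrix} $(\mu_{ij})$. If $A(x)=\sum g_ix^{p^i}$ and $B(y)=\sum h_jy^{p^j}$ have coefficient columns $g,h$, then $A(x)B(y)$ has the matrix $gh^{T}$, of rank at most $1$. We write $e_i$ $(i\in\mathbb Z_m)$ for the standard basis columns and $\operatorname{supp}g$ for the set of $i$ with $g_i\ne0$.

For products of the form $x\circ y=xy-c\,x^{\alpha}y^{\beta}$, the left side $B(y)\circ A(x)$ of \eqref{eq:triple} is a sum of two products of additive maps, so its matrix has rank at most $2$. The matrix of the right side $D(x\circ y)$ has two nonzero entries for every nonzero coefficient of $D$, in prescribed positions. Outside the case $r=3$, $\nu=-1$, this will force $D$ to be a monomial.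

\section{The plane of order 81}\label{sec:81}

We prove Theorem~\ref{thm:81}. Here $p=3$, $m=4$, and indices, including those in exponents $3^k$, are in $\mathbb Z_4$; so $3^{-1}$ stands for $3^3=27$. Put $c_k=\omega^{3^k}$. Then
\begin{equation}\label{eq:minusone}
c_0c_1c_2c_3=\omega^{1+3+9+27}=\omega^{40}=-1 .
\end{equation}

\paragraph{No zero divisors.} If $xy\ne0$ and $x\circ y=0$, then $1=\omega x^2y^{26}$. The $40$th power of this is $1=\omega^{40}x^{80}y^{13\cdot80}=-1$, a contradiction. So $\pi=\pi(K,\circ)$ is a projective plane.

\paragraph{The matrix of $D(x\circ y)$.} For $D(z)=\sum d_kz^{3^k}$ we have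
\[
D(x\circ y)=\sum_k d_k\Bigl(x^{3^k}y^{3^k}-c_k\,x^{3^{k+1}}y^{3^{k-1}}\Bigr),
\]
so the coefficient matrix is
\[
M=\begin{pmatrix}
d_0&0&-c_3d_3&0\\
0&d_1&0&-c_0d_0\\
-c_1d_1&0&d_2&0\\
0&-c_2d_2&0&d_3
\end{pmatrix}.
\]
It splits into the blocks on the rows and columns $\{0,2\}$ and $\{1,3\}$,
\[
M_0=\begin{pmatrix}d_0&-c_3d_3\\-c_1d_1&d_2\end{pmatrix},\qquad
M_1=\begin{pmatrix}d_1&-c_0d_0\\-c_2d_2&d_3\end{pmatrix}.
\]
Every $d_k$ occurs in both blocks. So if $D\ne0$, both blocks are nonzero and $\operatorname{rank}M\ge2$.

\paragraph{$\pi$ is not Desarguesian.} Otherwise Lemma~\ref{lem:desargues} gives a $D\ne0$ for which $M$ is the matrix of a product $A(x)B(y)$ and so has rank $1$, a contradiction.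

\paragraph{$\pi$ is self-dual.} Let $A(x)=x^3$, $B(y)=\omega^{-1}y^{27}$, $D(z)=-\omega^{-2}z$. Then
\[
B(y)\circ A(x)=\omega^{-1}y^{27}x^{3}-\omega\cdot\omega^{-3}y^{81}x^{81}=-\omega^{-2}\bigl(xy-\omega x^3y^{27}\bigr)=D(x\circ y),
\]
and Proposition~\ref{prop:from-triple} applies. Here $BA(x)=\omega^{-1}x^{81}=\omega^{-1}x$, so this triple is not symmetric. We shall see that no choice of triple repairs this.

\paragraph{All duality triples are monomial.} Let $A(x)=\sum g_ix^{3^i}$, $B(y)=\sum h_jy^{3^j}$ and $D$ form a duality triple. As $B(y)\circ A(x)=B(y)A(x)-\omega B(y)^3A(x)^{27}$, equation \eqref{eq:triple} reads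
\begin{equation}\label{eq:ranktwo81}
M=gh^{T}-\omega\,g'h'^{T},\qquad g'_i=g_{i+1}^{27},\quad h'_j=h_{j-1}^{3}.
\end{equation}
The right side has rank at most $2$. Hence $\operatorname{rank}M=2$, both blocks have rank $1$, the column space $V$ of $M$ is spanned by $g,g'$, and the row space $W$ by $h,h'$. The point of \eqref{eq:ranktwo81} is that the support of $g'$ is that of $g$ shifted by $-1$, while both vectors must lie in the same small space $V$.

The determinants of the two blocks vanish:
\[
d_0d_2=c_1c_3\,d_1d_3,\qquad d_1d_3=c_0c_2\,d_0d_2 .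
\]
By \eqref{eq:minusone} this gives $d_0d_2=-d_0d_2$, so $d_0d_2=0=d_1d_3$. Thus at most two of the $d_i$ are nonzero.

Suppose that two of them are nonzero. One has even and one has odd index, so the indices are $k$ and $k+1$ for some $k$. The nonzero entries of $M$ are $d_k$ at $(k,k)$, $-c_kd_k$ at $(k+1,k-1)$, $d_{k+1}$ at $(k+1,k+1)$, and $-c_{k+1}d_{k+1}$ at $(k+2,k)$. Hence
\[
V=\bigl\langle d_ke_k-c_{k+1}d_{k+1}e_{k+2},\ e_{k+1}\bigr\rangle .
\]
As $g'\in V$, we have $g'_{k+3}=0$, that is, $g_k=0$. With $g\in V$ this leaves $g\in\langle e_{k+1}\rangle$. But then $g'$ is a nonzero multiple of $e_k\notin V$, a contradiction.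

So exactly one $d_k$ is nonzero; write $D(z)=dz^{3^k}$. Now $V=\langle e_k,e_{k+1}\rangle$ and $W=\langle e_k,e_{k-1}\rangle$. Both $\operatorname{supp}g$ and $\operatorname{supp}g'=\operatorname{supp}g-1$ lie in $\{k,k+1\}$, so $\operatorname{supp}g=\{k+1\}$. Both $\operatorname{supp}h$ and $\operatorname{supp}h'=\operatorname{supp}h+1$ lie in $\{k-1,k\}$, so $\operatorname{supp}h=\{k-1\}$. Thus
\[
A(x)=a\,x^{3^{k+1}},\qquad B(y)=b\,y^{3^{k-1}},\qquad D(z)=d\,z^{3^k}\qquad(a,b,d\in K^*).
\]
Comparing the entries at $(k,k)$ and at $(k+1,k-1)$ in \eqref{eq:ranktwo81}, we get $d=-\omega a^{27}b^{3}$ and $-\omega^{3^k}d=ab$. Eliminating $d$ gives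
\begin{equation}\label{eq:cond81}
\omega^{1+3^k}a^{26}b^{2}=1 .
\end{equation}

\paragraph{No polarity.} If $\pi$ has a polarity, then by Proposition~\ref{prop:to-triple} there is a duality triple with $BA=1$. It is of the form just found, and $b\,a^{3^{k-1}}x^{3^{2k}}=x$ for all $x$. So $k\in\{0,2\}$ and $b=a^{-3^{k-1}}$. Put $u=\omega a^{26}$, and recall that $a^{80}=1$.
\begin{itemize}
\item If $k=0$, then $b=a^{-27}$, and \eqref{eq:cond81} reads $1=\omega^2a^{26-54}=\omega^2a^{-28}=\omega^2a^{52}=u^2$.
\item If $k=2$, then $b=a^{-3}$, and \eqref{eq:cond81} reads $1=\omega^{10}a^{26-6}=\omega^{10}a^{20}=\omega^{10}a^{260}=u^{10}$.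
\end{itemize}
In both cases $u^{40}=1$. But $u^{40}=\omega^{40}a^{13\cdot80}=-1$. This contradiction completes the proof of Theorem~\ref{thm:81}. \hfill$\square$

\section{The family of twisted field planes}\label{sec:family}

We now prove Theorem~\ref{thm:family}, with the notation introduced there. Write $N=N_{K/F}$. Since $\mathrm{Aut}(K)$ is abelian, integer combinations of automorphisms can be used as exponents, with the usual rules: for example, $x^{1-\alpha}=x/x^{\alpha}$ and $x^{\tau\beta}=(x^{\tau})^{\beta}$ for $x\in K^*$. We use three facts about finite fields.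
\begin{itemize}
\item Norms are surjective.
\item (Hilbert's Theorem 90.) If $\gamma$ generates $\mathrm{Gal}(K/L)$, then $z\in K^*$ satisfies $N_{K/L}(z)=1$ if and only if $z=w^{1-\gamma}$ for some $w\in K^*$.
\item $\mathrm{Aut}(K)$ is abelian, so $N(x^{\tau})=N(x)^{\tau}$ for $\tau\in\mathrm{Aut}(K)$.
\end{itemize}

If $xy\ne0$ and $x\circ y=0$, then $1=c\,x^{\alpha-1}y^{\beta-1}$, and taking norms gives $\nu=1$, which is excluded. So $\circ$ has no zero divisors, and $\pi=\pi(K,\circ)$ is a plane.

\begin{remark}
The cases excluded by the hypotheses are degenerate. If $\nu=1$, there are zero divisors: by Hilbert's Theorem 90, $x^{1-\alpha}=c$ for some $x\in K^*$, and then $x\circ1=x-cx^{\alpha}=0$. If $\nu=0$, then $c=0$ and $\pi$ is Desarguesian. If $r\le2$ and $\nu\ne1$, then $\alpha=\beta$ and $x\circ y=L(xy)$ with the additive map $L(z)=z-cz^{\alpha}$, which is bijective because $z=cz^{\alpha}$ with $z\ne0$ would give $\nu=1$. Applying $L^{-1}$ to the second coordinate of affine points and of lines $[m,b]$ gives an isomorphism with the Desarguesian plane $\pi(K,\cdot)$.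
\end{remark}

\subsection{The rank of the matrix of $D(x\circ y)$}

Let $\alpha$ be the map $x\mapsto x^{p^s}$, so $\gcd(s,m)=f$, and let $H=\langle s\rangle\le\mathbb Z_m$, a subgroup of order $r$. Put $c_k=c^{p^k}$ for $k\in\mathbb Z_m$. For $D(z)=\sum d_kz^{p^k}\ne0$, the coefficient matrix $M$ of
\[
D(x\circ y)=\sum_kd_k\Bigl(x^{p^k}y^{p^k}-c_k\,x^{p^{k+s}}y^{p^{k-s}}\Bigr)
\]
has entries
\begin{equation}\label{eq:M}
M(k,k)=d_k,\qquad M(k+s,k-s)=-c_kd_k,
\end{equation}
and zeros elsewhere. These positions are all different, because $2s\ne0$ in $\mathbb Z_m$; this uses $r\ge3$. Clearly $M$ is block diagonal with respect to the cosets of $H$. Let $S=\{k:d_k\ne0\}$.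

Every row and every column of $M$ has at most two nonzero entries, so the pattern of nonzero entries is a union of paths and cycles, from which we can bound the rank below. Fix a coset $k_0+H$ that meets $S$. Write $i\in\mathbb Z_r$ for the index $k_0+is$, also in $d_i$, $c_i$ and $e_i$; then $c_{i+1}=c_i^{\alpha}$. Let $S_0\subseteq\mathbb Z_r$ be the part of $S$ in this coset. Consider the bipartite graph with a vertex $R_i$ for each row, a vertex $C_j$ for each column, and an edge $R_iC_j$ for each nonzero entry $(i,j)$ of the block. By \eqref{eq:M} its possible edges are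
\[
\epsilon_i=R_iC_i,\qquad \epsilon'_i=R_{i+1}C_{i-1}\qquad(i\in\mathbb Z_r),
\]
and $\epsilon_i$ and $\epsilon'_i$ are both present if $i\in S_0$ and both absent otherwise. At $R_i$ the possible edges are $\epsilon_i,\epsilon'_{i-1}$, and at $C_i$ they are $\epsilon_i,\epsilon'_{i+1}$. So the possible edges form chains
\[
R_i\ \overset{\epsilon_i}{\text{---}}\ C_i\ \overset{\epsilon'_{i+1}}{\text{---}}\ R_{i+2}\ \overset{\epsilon_{i+2}}{\text{---}}\ C_{i+2}\ \overset{\epsilon'_{i+3}}{\text{---}}\ R_{i+4}\ \cdots
\]
that advance by steps of $2$ in $\mathbb Z_r$. If $r$ is odd, they close up to a single cycle through all $r$ rows and all $r$ columns. If $r$ is even, there are two cycles, one for each parity of the row index, each with $r/2$ rows and $r/2$ columns. In that case the edges of the cycle through $R_i$ are the $\epsilon_j$ with $j\equiv i$ and the $\epsilon'_j$ with $j\not\equiv i\pmod2$. So each cycle contains exactly one of $\epsilon_j,\epsilon'_j$ for every $j$. (In Section~\ref{sec:81}, $r=4$, and the two cycles belong to the blocks $M_0,M_1$.)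

We bound the rank by a standard observation. \emph{If the graph contains a matching of size $h$ such that the subgraph induced on the matched vertices is a forest, then the rank is at least $h$.} Indeed a forest has at most one perfect matching, because the symmetric difference of two different ones is a nonempty union of cycles. So the determinant of the corresponding $h\times h$ submatrix has exactly one nonzero term in its expansion.

\begin{lemma}\label{lem:rank}
For the block of a coset meeting $S$, the following hold.
\begin{enumerate}
\item If $S_0\ne\mathbb Z_r$, the rank is at least $|S_0|$. If the rank equals $|S_0|$, then no edge of the graph is isolated, that is, no nonzero entry is the only one both in its row and in its column. If $|S_0|=1$, the rank is $2$.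
\item If $S_0=\mathbb Z_r$, the rank is at least $r-1$ if $r$ is odd, and at least $r-2$ if $r$ is even.
\end{enumerate}
In particular the rank is at least $2$, and $\pi$ is not Desarguesian.
\end{lemma}

\begin{proof}
Let $S_0\ne\mathbb Z_r$, and let $i\notin S_0$. The edges $\epsilon_i,\epsilon_i'$ are missing, so every cycle of possible edges is broken, and the graph is a disjoint union of paths. A path with $h$ edges has a matching of size $\lceil h/2\rceil$. The numbers of edges of the paths add up to $2|S_0|$, so the rank is at least $\sum\lceil h/2\rceil\ge|S_0|$. In case of equality all $h$ are even, so no path is a single edge. If $S_0=\{i\}$, the two nonzero entries belong to $\epsilon_i=R_iC_i$ and $\epsilon'_i=R_{i+1}C_{i-1}$, which are in different rows and columns, so the rank is $2$.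

Let $S_0=\mathbb Z_r$. Deleting one row from each cycle leaves paths that begin and end with a column. In each of these, all remaining rows can be matched. This gives the bounds in part 2.

Since $r\ge3$, and $r\ge4$ if $r$ is even, the rank is at least $2$ in all cases. If $\pi$ were Desarguesian, Lemma~\ref{lem:desargues} would provide a $D\ne0$ for which $M$ is the matrix of a product $A(x)B(y)$ and has rank $1$.
\end{proof}

\subsection{Duality triples are monomial}

\begin{lemma}\label{lem:monomial}
Suppose that $r\ge4$ or $\nu^2\ne1$. Then every duality triple of $\circ$ has the form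
\begin{equation}\label{eq:monomial}
A(x)=a\,x^{p^{k+s}},\qquad B(y)=b\,y^{p^{k-s}},\qquad D(z)=d\,z^{p^k}
\end{equation}
with $k\in\mathbb Z_m$ and $a,b,d\in K^*$.
\end{lemma}

\begin{proof}
Let $A(x)=\sum g_ix^{p^i}$ and $B(y)=\sum h_jy^{p^j}$. As $B(y)\circ A(x)=B(y)A(x)-c\,B(y)^{\alpha}A(x)^{\beta}$, equation \eqref{eq:triple} reads
\begin{equation}\label{eq:ranktwo}
M=gh^{T}-c\,g'h'^{T},\qquad g'_i=g_{i+s}^{\beta},\quad h'_j=h_{j-s}^{\alpha}.
\end{equation}
So $\operatorname{rank}M\le2$. By Lemma~\ref{lem:rank}, exactly one coset of $H$ meets $S$, and its block has rank $2$. The column space of $M$ is $V=\langle g,g'\rangle$ and the row space is $W=\langle h,h'\rangle$. In particular $g,g',h,h'$ are nonzero and supported on this coset. We use indices in $\mathbb Z_r$; then $g'_i=g_{i+1}^{\beta}$, $h'_j=h_{j-1}^{\alpha}$, $\operatorname{supp}g'=\operatorname{supp}g-1$ and $\operatorname{supp}h'=\operatorname{supp}h+1$. Note that the product of the $c_i$ over the coset is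
\[
\prod_{i\in\mathbb Z_r}c_i=N(c_0)=\nu^{p^{k_0}}\ne1 .
\]

\emph{Case $S_0=\mathbb Z_r$.} By Lemma~\ref{lem:rank}, rank $2$ forces $r\in\{3,4\}$.

If $r=3$, the graph is a $6$-cycle, which has two perfect matchings, $\{\epsilon_i\}$ and $\{\epsilon'_i\}$. The second takes row $j$ to column $j-2=j+1$, an even permutation. So the determinant of the block is
\[
d_0d_1d_2+(-c_0d_0)(-c_1d_1)(-c_2d_2)=d_0d_1d_2\,(1-c_0c_1c_2)\ne0 .
\]
The rank is then $3$, a contradiction.

If $r=4$, the block consists of two $2\times2$ blocks, as in Section~\ref{sec:81}. Both are nonzero, so both have rank $1$, and $d_0d_2=c_1c_3d_1d_3$, $d_1d_3=c_0c_2d_0d_2$. All $d_i$ are nonzero, so $c_0c_1c_2c_3=1$, a contradiction.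

\emph{Case $S_0\ne\mathbb Z_r$, $|S_0|\ge2$.} By Lemma~\ref{lem:rank}, $|S_0|=2$ and no edge is isolated. Since $\epsilon_i$ can share a vertex only with $\epsilon'_{i-1}$ and $\epsilon'_{i+1}$, the two elements of $S_0$ are consecutive. After a change of $k_0$ we have $S_0=\{0,1\}$. The nonzero entries are
\[
M(0,0)=d_0,\quad M(2,0)=-c_1d_1,\quad M(1,1)=d_1,\quad M(1,-1)=-c_0d_0 .
\]
With $\rho=-c_1d_1/d_0$ and $\kappa=-c_0d_0/d_1$, put
\[
\xi_1=e_0+\rho e_2,\quad \xi_2=e_1,\qquad \eta_1=e_0,\quad \eta_2=e_1+\kappa e_{-1}.
\]
Then
\begin{equation}\label{eq:diag}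
M=d_0\,\xi_1\eta_1^{T}+d_1\,\xi_2\eta_2^{T},\qquad V=\langle\xi_1,\xi_2\rangle,\quad W=\langle\eta_1,\eta_2\rangle,\qquad \rho\kappa=c_0c_1 .
\end{equation}

Let $r\ge4$. Both $\operatorname{supp}g$ and $\operatorname{supp}g-1$ lie in $\{0,1,2\}$, so $\operatorname{supp}g\subseteq\{1,2,3\}$ and $g_0=0$. With $g\in V$ this gives $g\in\langle e_1\rangle$. Then $g'$ is a nonzero multiple of $e_0$, which is not in $V$ since $\rho\ne0$. This is a contradiction.

Let $r=3$, so that $\nu^2\ne1$ by hypothesis. Now $-1=2$ in $\mathbb Z_3$; supports no longer decide the matter, and we solve the equations. From $g\in V$ we get $g_2=\rho g_0$. From $g'=(g_1^{\beta},g_2^{\beta},g_0^{\beta})^{T}\in V$ we get $g_0^{\beta}=\rho g_1^{\beta}$, that is, $g_0=\rho^{\alpha}g_1$. So $g_1\ne0$, and $g_2^{\beta}=\rho^{\beta}g_0^{\beta}=\rho^{1+\beta}g_1^{\beta}$. Hence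
\[
g=g_1\bigl(\rho^{\alpha}\xi_1+\xi_2\bigr),\qquad g'=g_1^{\beta}\bigl(\xi_1+\rho^{1+\beta}\xi_2\bigr).
\]
From $h\in W$ we get $h_2=\kappa h_1$. From $h'=(h_2^{\alpha},h_0^{\alpha},h_1^{\alpha})^{T}\in W$ we get $h_1^{\alpha}=\kappa h_0^{\alpha}$, that is, $h_1=\kappa^{\beta}h_0$. So $h_0\ne0$, and $h_2^{\alpha}=\kappa^{\alpha}h_1^{\alpha}=\kappa^{1+\alpha}h_0^{\alpha}$. Hence
\[
h=h_0\bigl(\eta_1+\kappa^{\beta}\eta_2\bigr),\qquad h'=h_0^{\alpha}\bigl(\kappa^{1+\alpha}\eta_1+\eta_2\bigr).
\]
Insert this into \eqref{eq:ranktwo}. The four matrices $\xi_i\eta_j^{T}$ are linearly independent, so by \eqref{eq:diag} the coefficients of $\xi_1\eta_2^{T}$ and of $\xi_2\eta_1^{T}$ vanish: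
\[
\rho^{\alpha}\kappa^{\beta}\,g_1h_0=c\,g_1^{\beta}h_0^{\alpha},\qquad
g_1h_0=c\,\rho^{1+\beta}\kappa^{1+\alpha}\,g_1^{\beta}h_0^{\alpha}.
\]
Substituting the first equation into the second and using $\mathrm{Gal}(K/F)=\{1,\alpha,\beta\}$, we get
\[
1=(\rho\kappa)^{1+\alpha+\beta}=N(\rho\kappa)=N(c_0c_1)=\bigl(\nu^{2}\bigr)^{p^{k_0}},
\]
so $\nu^2=1$, a contradiction.

\emph{Case $|S_0|=1$.} Only this case is left. Return to indices in $\mathbb Z_m$ and let $S=\{k\}$. Then $V=\langle e_k,e_{k+s}\rangle$ and $W=\langle e_k,e_{k-s}\rangle$. Since $\operatorname{supp}g$ and $\operatorname{supp}g'=\operatorname{supp}g-s$ lie in $\{k,k+s\}$,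
\[
\operatorname{supp}g\subseteq\{k,k+s\}\cap\{k+s,k+2s\}=\{k+s\},
\]
because $2s\ne0$. In the same way $\operatorname{supp}h\subseteq\{k,k-s\}\cap\{k-s,k-2s\}=\{k-s\}$. As $g$ and $h$ are nonzero, this is \eqref{eq:monomial}.
\end{proof}

For maps of the form \eqref{eq:monomial}, the matrix $gh^{T}$ has the single nonzero entry $ab$ at $(k+s,k-s)$, and $g'h'^{T}$ has the single nonzero entry $a^{\beta}b^{\alpha}$ at $(k,k)$. So \eqref{eq:ranktwo} is equivalent to $d=-c\,a^{\beta}b^{\alpha}$ together with $-c^{p^k}d=ab$, that is, to
\begin{equation}\label{eq:cond}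
d=-c\,a^{\beta}b^{\alpha},\qquad c^{1+p^k}=a^{1-\beta}b^{1-\alpha}.
\end{equation}

\subsection{Self-duality}

\begin{proof}[Proof of Theorem~\ref{thm:family}, part 1]
Let $\nu^{\sigma}=\nu^{-1}$, where $\sigma$ is the restriction to $F$ of $x\mapsto x^{p^k}$. Then $N(c^{1+p^k})=\nu^{1+\sigma}=1$. By Hilbert's Theorem 90, $c^{1+p^k}=b^{1-\alpha}$ for some $b\in K^*$. With $a=1$ and $d=-c\,b^{\alpha}$, \eqref{eq:cond} holds and \eqref{eq:monomial} is a duality triple. So $\pi$ is self-dual by Proposition~\ref{prop:from-triple}.

Conversely, let $\pi$ be self-dual. If $\nu^2=1$, then $\sigma=1$ satisfies $\nu^{\sigma}=\nu^{-1}$. If $\nu^2\ne1$, then by Lemma~\ref{lem:rank}, Proposition~\ref{prop:to-triple} and Lemma~\ref{lem:monomial} there is a duality triple of the form \eqref{eq:monomial}, so \eqref{eq:cond} holds. Taking norms, we get $\nu^{1+p^k}=1$. So $\sigma:x\mapsto x^{p^k}$ on $F$ satisfies $\nu^{\sigma}=\nu^{-1}$.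
\end{proof}

\subsection{Polarities}

When is a monomial triple symmetric? For maps of the form \eqref{eq:monomial}, $BA(x)=b\,a^{p^{k-s}}x^{p^{2k}}$. Let $\tau$ be the automorphism $x\mapsto x^{p^k}$ of $K$. Then $BA=1$ if and only if $\tau^2=1$ and $b=a^{-\tau\beta}$. In that case
\[
a^{1-\beta}b^{1-\alpha}=a^{1-\beta-\tau\beta+\tau}=\bigl(a^{1-\beta}\bigr)^{1+\tau},
\]
so the second condition in \eqref{eq:cond} says that $u=c/a^{1-\beta}$ satisfies $u^{1+\tau}=1$; the first condition merely defines $d$. Since $\beta$ generates $\mathrm{Gal}(K/F)$, Hilbert's Theorem 90 shows that the elements $c/a^{1-\beta}$, $a\in K^*$, are exactly the elements of norm $\nu$. Thus \emph{a symmetric duality triple of the form \eqref{eq:monomial} exists if and only if}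
\begin{equation}\label{eq:u}
\text{there are }\tau\in\mathrm{Aut}(K)\text{ and }u\in K\text{ with }\ \tau^2=1,\quad u^{1+\tau}=1,\quad N(u)=\nu .
\end{equation}
The meaning of \eqref{eq:u} is seen most easily when $c=u$. Then $A(x)=x^{\tau\alpha}$ and its inverse $B(y)=y^{\tau\beta}$ give
\[
B(y)\circ A(x)=y^{\tau\beta}x^{\tau\alpha}-u\,y^{\tau}x^{\tau}=-u\bigl(xy-u^{-\tau}x^{\alpha}y^{\beta}\bigr)^{\tau},
\]
and $u^{-\tau}=u$ is what makes this a symmetric triple, with $D(z)=-u\,z^{\tau}$.

\begin{proof}[Proof of Theorem~\ref{thm:family}, part 2]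
\emph{Sufficiency.} Let $r$ be odd, $\sigma^2=1$ and $\nu^{\sigma}=\nu^{-1}$. By Proposition~\ref{prop:from-triple} it is enough to verify \eqref{eq:u}.

If $\sigma=1$, then $\nu^2=1\ne\nu$, so $\nu=-1$. Take $\tau=1$ and $u=-1$; then $u^{1+\tau}=1$ and $N(u)=(-1)^r=-1=\nu$.

If $\sigma$ has order $2$, then $f$ is even and $\sigma$ is the map $x\mapsto x^{p^{f/2}}$. Let $\tau$ be the map $x\mapsto x^{p^{m/2}}$. Since $r$ is odd, $m/2=r\cdot f/2\equiv f/2\pmod f$, so $\tau|_F=\sigma$. As $\nu^{1+\sigma}=1$, Hilbert's Theorem 90 for $F$ over the fixed field of $\sigma$ gives $\nu=t^{1-\sigma}$ with $t\in F^*$. Choose $w\in K$ with $N(w)=t$, and let $u=w^{1-\tau}$. Then $u^{1+\tau}=w^{1-\tau^2}=1$ and $N(u)=N(w)^{1-\tau}=t^{1-\sigma}=\nu$.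

\emph{Necessity.} Let $\pi$ admit a polarity. If $r=3$ and $\nu^2=1$, there is nothing to prove: $r$ is odd and $\sigma=1$ works. Otherwise Lemma~\ref{lem:monomial} is available. Since $\pi$ is not Desarguesian, by Lemma~\ref{lem:rank}, Proposition~\ref{prop:to-triple} yields a symmetric triple, and it has the form \eqref{eq:monomial}. So \eqref{eq:u} holds.

If $\tau=1$, then $u=\pm1$ and $\nu=N(u)=u^r\ne1$. So $u=-1$, $r$ is odd and $\nu=-1$, and $\sigma=1$ works.

If $\tau\ne1$, then $m$ is even and $\tau$ is the map $x\mapsto x^{p^{m/2}}$. Suppose that $r$ is even. Then $m/2=f\cdot r/2$ is a multiple of $f$, so $\tau$ is trivial on $F$. By Hilbert's Theorem 90 for $K$ over the fixed field of $\tau$, $u=w^{1-\tau}$ for some $w\in K^*$, so $\nu=N(u)=N(w)^{1-\tau}=1$, a contradiction. Hence $r$ is odd. For $\sigma=\tau|_F$ we have $\sigma^2=1$ and $\nu^{1+\sigma}=N(u^{1+\tau})=1$.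
\end{proof}

\begin{remark}
For a self-dual plane of the family, either condition in part 2 can fail while the other holds. In Theorem~\ref{thm:81}, where $F=GF(3)$, $c=\omega$ and $\nu=\omega^{40}=-1$, we can take $\sigma=1$, but $r=4$ is even. For the other condition take $F=GF(16)$, $r=3$ and $\nu$ of order $3$. Then $\nu^{\sigma}=\nu^{-1}$ holds for $\sigma:x\mapsto x^2$ and for $\sigma:x\mapsto x^8$, which have order $4$, while $x\mapsto x$ and $x\mapsto x^4$ fix $\nu$. So the planes of order $2^{12}$ obtained in this way are self-dual and have no polarity, although $r$ is odd.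
\end{remark}

\section{The orders that occur}

\begin{proof}[Proof of Corollary~\ref{cor:orders}]
\emph{Existence.} Norms are surjective, so every $\nu\in F\setminus\{0,1\}$ is the norm of some $c$. If $p$ is odd and $m\ge4$ is even, take $f=1$, $r=m$ and $\nu=-1$. The plane is self-dual by part 1 of Theorem~\ref{thm:family} with $\sigma=1$, and it has no polarity since $r$ is even. If $p=2$, $4\mid m$ and $m\ge8$, take $f=2$, $r=m/2$ and $\nu\in GF(4)$ of order $3$. Then $r\ge4$ is even, and $\nu^2=\nu^{-1}$, so the plane is self-dual by part 1 with $\sigma:x\mapsto x^2$. As $r$ is even, it has no polarity.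

\emph{Non-existence otherwise.} Suppose that a plane of the family is self-dual, so that $\nu^{\sigma}=\nu^{-1}$ for some $\sigma\in\mathrm{Aut}(F)$. Every odd power of $\sigma$ has the same property. So, replacing $\sigma$ by a suitable odd power, we may assume that its order is a power of $2$. Recall that $\mathrm{Aut}(F)$ is cyclic of order $f$. The values of $p$ and $m$ that are not covered above are the following.
\begin{itemize}
\item $m$ odd. Then $r$ and $f$ are odd, so $\sigma=1$, and there is a polarity by part 2 of Theorem~\ref{thm:family}.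
\item $m=2$. This does not occur, as $r\ge3$.
\item $p=2$ and $m\equiv2\pmod4$. If $f$ is odd, then $\sigma=1$, so $\nu^2=1$ and $\nu=1$, which is excluded. So $f\equiv2\pmod4$. Then $r=m/f$ is odd, and $\sigma^2=1$ because the order of $\sigma$ is a power of $2$ dividing $f$. So there is a polarity by part 2.
\item $p=2$ and $m=4$. As $r\ge3$ divides $4$, we have $r=4$ and $F=GF(2)$, so that $\nu\notin\{0,1\}$ is impossible.
\end{itemize}
The smallest odd order is therefore $3^4=81$, and the smallest even order is $2^8=256$.
\end{proof}

\begin{thebibliography}{9}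

\bibitem{polar}
\emph{On polar ovals in abelian projective planes},\\
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.iig/1551323067}.

\bibitem{HP}
Hughes and Piper, \emph{Projective Planes}.

\bibitem{Dem}
Dembowski, \emph{Finite Geometries}.

\end{thebibliography}

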